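\title{A Gorenstein projective module that is not strongly Gorenstein flat}

\begin{abstract}
A Gorenstein projective module is a cycle of an exact complex of projectives that stays exact under $\operatorname{Hom}(-,Q)$ for all projective $Q$; it is strongly Gorenstein flat if the complex can be chosen so that all flat $Q$ are allowed. We show that the two classes differ. Over any field we construct a left coherent algebra $T$ and a Gorenstein projective right $T$-module that is neither strongly Gorenstein flat nor Gorenstein flat. The ring $T$ can be taken of cardinality $\aleph_\omega$, and this is optimal: over a ring of cardinality at most $\aleph_n$, $n<\omega$, every Gorenstein projective module is strongly Gorenstein flat. All arguments are in ZFC.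
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Throughout, $R$ is an associative ring with identity, and modules are right modules unless stated otherwise. Consider an exact sequence of $R$-modules
\begin{equation}\label{eq:complex}
\cdots\to P_1\to P_0\to P^0\to P^1\to\cdots .
\end{equation}
The kernels of its maps are its \emph{cycles}. A module $M$ is called
\begin{itemize}
\item \emph{Gorenstein projective} if $M=\ker(P^0\to P^1)$ for a sequence \eqref{eq:complex} of projective modules that $\operatorname{Hom}(-,Q)$ leaves exact for every projective $Q$; such a sequence is a \emph{complete resolution} of $M$;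
\item \emph{strongly Gorenstein flat} if $M=\ker(P^0\to P^1)$ for a sequence \eqref{eq:complex} of projective modules that $\operatorname{Hom}(-,F)$ leaves exact for every flat $F$;
\item \emph{Gorenstein flat} if $M=\ker(P^0\to P^1)$ for a sequence \eqref{eq:complex} of flat modules that $-\otimes_RE$ leaves exact for every injective left $R$-module $E$.
\end{itemize}
The functor $\operatorname{Hom}(-,Z)$ leaves \eqref{eq:complex} exact precisely when every homomorphism from a cycle to $Z$ extends to the term that contains the cycle. So the first two definitions ask for the same extension property and differ only in the class of targets. A projective module $M$ satisfies both, by $0\to M=M\to0$. For a non-projective example let $k$ be a field and $\Lambda=k[\varepsilon]/(\varepsilon^2)$. The sequence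
\begin{equation}\label{eq:dualnumbers}
\cdots\xrightarrow{\ \varepsilon\ }\Lambda\xrightarrow{\ \varepsilon\ }\Lambda\xrightarrow{\ \varepsilon\ }\Lambda\xrightarrow{\ \varepsilon\ }\cdots
\end{equation}
is exact with cycles $\varepsilon\Lambda\cong k$, and $\operatorname{Hom}_\Lambda(-,U)$ turns it into $\cdots\to U\xrightarrow{\varepsilon}U\to\cdots$, which is exact when $U$ is free and hence when $U$ is projective. Thus $k$ is Gorenstein projective over $\Lambda$.

Projective modules are flat, so every strongly Gorenstein flat module is Gorenstein projective. Two further facts are known.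
\begin{itemize}
\item[(i)] If $R$ is $n$-Gorenstein, that is, left and right Noetherian with self-injective dimension at most $n$ on both sides, then the strongly Gorenstein flat modules are precisely the Gorenstein projective modules.
\item[(ii)] If $R$ is left coherent, then every strongly Gorenstein flat right $R$-module is Gorenstein flat.
\end{itemize}
The authors of \cite{SGF} state that they have not been able to find Gorenstein projective modules that are not strongly Gorenstein flat. This raises the question that we answer:
\begin{quote}
\emph{Is every Gorenstein projective module over an arbitrary ring strongly Gorenstein flat?}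
\end{quote}

Two mechanisms suggest a positive answer. Let $P^\bullet$ be a complete resolution. First, recall \emph{Lazard's theorem}: a module $F$ is flat if and only if $F=\varinjlim F_i$ for a system of finitely generated free modules $F_i$ over a directed set. If all terms of $P^\bullet$ are finitely generated, then $\operatorname{Hom}(P^\bullet,F)=\varinjlim\operatorname{Hom}(P^\bullet,F_i)$ is a directed colimit of exact complexes, hence exact. Second, $\operatorname{Hom}(P^\bullet,F)$ is exact whenever the projective dimension $\operatorname{pd}F$ is finite (Lemma~\ref{lem:finitepd}), so the answer is positive over every ring whose flat modules have finite projective dimension. A counterexample must defeat both mechanisms: it needs large projective modules, and flat modules of infinite projective dimension. Our two theorems say that the mechanisms reach every cardinal $\aleph_n$ with $n<\omega$ and break down at the supremum $\aleph_\omega$.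

\begin{theorem}\label{thm:A}
Let $k$ be any field. There are a $k$-algebra $T$ and a right $T$-module $N$ with an exact sequence $0\to N\to G\to N\to0$, $G$ projective, such that
\begin{itemize}
\item[(1)] $\operatorname{Ext}^1_T(N,Q)=0$ for every projective $Q$; hence $N$ is Gorenstein projective;
\item[(2)] $\operatorname{Ext}^1_T(N,F)\neq0$ for some flat right module $F$; hence $N$ is not strongly Gorenstein flat;
\item[(3)] $\operatorname{Tor}_1^T(N,E)\neq0$ for some injective left module $E$; hence $N$ is not Gorenstein flat;
\item[(4)] $T$ is left coherent. If $|k|\le\aleph_\omega$, then $|T|=\aleph_\omega$, and $G$ is generated by at most $\aleph_\omega$ elements.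
\end{itemize}
\end{theorem}

So the answer to the question is negative, with no set-theoretic assumption beyond ZFC. Parts (1), (3) and (4) also show that in fact (ii) one cannot replace ``strongly Gorenstein flat'' by ``Gorenstein projective''.

\begin{theorem}\label{thm:B}
Let $R$ be a ring and $n<\omega$.
\begin{itemize}
\item[(a)] If $|R|\le\aleph_n$, then every Gorenstein projective $R$-module is strongly Gorenstein flat. So $\aleph_\omega$ is the least cardinality of a ring over which the two classes differ.
\item[(b)] If $P^\bullet$ is an exact complex of projective modules, each generated by at most $\aleph_n$ elements, and $\operatorname{Hom}(P^\bullet,Q)$ is exact for all projective $Q$, then $\operatorname{Hom}(P^\bullet,F)$ is exact for all flat $F$. So a Gorenstein projective module with such a complete resolution is strongly Gorenstein flat. This fails with $\aleph_\omega$ in place of $\aleph_n$.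
\end{itemize}
\end{theorem}

The proof of Theorem~\ref{thm:A} has two independent steps. Section~\ref{sec:flat} contains the set theory: it produces a complex of projectives that treats projective and flat targets differently but is not exact. Section~\ref{sec:ring} is formal: it makes that complex exact by passing to a triangular matrix ring. Section~\ref{sec:rest} proves (3) and (4), and Section~\ref{sec:sharp} proves Theorem~\ref{thm:B}. We write $\omega_n$ for the least ordinal of cardinality $\aleph_n$, and $\omega=\omega_0$. Each $\omega_n$ is \emph{regular}: a subset of $\omega_n$ with fewer than $\aleph_n$ elements is bounded in $\omega_n$. The direct sum of copies of $M$ indexed by a set $S$ is $M^{(S)}$.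

\section{Complexes of projectives and Ext}\label{sec:tools}

The first lemma reduces the ``hence'' clauses of Theorem~\ref{thm:A} to statements about $\operatorname{Ext}^1$ and $\operatorname{Tor}_1$.

\begin{lemma}\label{lem:criterion}
Let $Z$ be a right and $E$ a left $R$-module.
\begin{itemize}
\item[(a)] Let $M=\ker(P^0\to P^1)$ in an exact sequence \eqref{eq:complex}. If the terms are projective and $\operatorname{Hom}(-,Z)$ leaves the sequence exact, then $\operatorname{Ext}^1_R(M,Z)=0$. If the terms are flat and $-\otimes_RE$ leaves it exact, then $\operatorname{Tor}^R_1(M,E)=0$.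
\item[(b)] Let $0\to N\xrightarrow{\iota}G\xrightarrow{\pi}N\to0$ be exact with $G$ projective, and let $\delta=\iota\pi$. Then $G^\bullet=(\cdots\to G\xrightarrow{\delta}G\xrightarrow{\delta}G\to\cdots)$ is exact with all cycles isomorphic to $N$, and in every degree the cohomology of $\operatorname{Hom}(G^\bullet,Z)$ is
\[
\operatorname{coker}\bigl(\iota^*\colon\operatorname{Hom}(G,Z)\to\operatorname{Hom}(N,Z)\bigr)\cong\operatorname{Ext}^1_R(N,Z).
\]
\end{itemize}
\end{lemma}

\begin{proof}
(a) By exactness $M$ is the image of $P_0\to P^0$, so $\cdots\to P_1\to P_0\to M\to0$ is a projective, respectively flat, resolution. The group in question is the (co)homology at $P_1$.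

(b) We have $\ker\delta=\ker\pi=\iota(N)=\operatorname{im}\delta$. A map $g\colon G\to Z$ satisfies $g\delta=0$ if and only if $g\iota=0$, that is, $g=g'\pi$ for a unique $g'\colon N\to Z$. Under $g\leftrightarrow g'$ the coboundary $h\delta=(h\iota)\pi$ corresponds to $\iota^*h$. The cokernel of $\iota^*$ is $\operatorname{Ext}^1_R(N,Z)$ by the long exact sequence, because $\operatorname{Ext}^1_R(G,Z)=0$.
\end{proof}

\begin{lemma}\label{lem:finitepd}
Let $P^\bullet$ be a complex of projectives with $\operatorname{Hom}(P^\bullet,Q)$ exact for all projective $Q$. Then $\operatorname{Hom}(P^\bullet,Z)$ is exact whenever $\operatorname{pd}Z<\infty$.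
\end{lemma}

\begin{proof}
Induction on $\operatorname{pd}Z$; the case $0$ is the hypothesis. If $\operatorname{pd}Z\ge1$, choose $0\to K\to Q\to Z\to0$ with $Q$ projective, so that $\operatorname{pd}K<\operatorname{pd}Z$. As the terms of $P^\bullet$ are projective, $0\to\operatorname{Hom}(P^\bullet,K)\to\operatorname{Hom}(P^\bullet,Q)\to\operatorname{Hom}(P^\bullet,Z)\to0$ is an exact sequence of complexes. The first two are exact, hence so is the third.
\end{proof}

We also recall the \emph{telescope}. For maps $\mu_r\colon M_r\to M_{r+1}$, $r<\omega$, the sequence
\begin{equation}\label{eq:telescope}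
0\to\bigoplus_rM_r\xrightarrow{\ \theta\ }\bigoplus_rM_r\to\varinjlim M_r\to0,\qquad\theta(x)=x-\mu_r(x)\ \text{ for }x\in M_r,
\end{equation}
is exact: the cokernel of $\theta$ is the colimit by definition, and $\theta$ is injective because it preserves the lowest nonzero component of an element.

\section{A flat module with no Ext into projectives}\label{sec:flat}

Suppose that a ring $A$ has a nonzero flat module $K$ with
\begin{equation}\label{eq:wish}
\operatorname{Ext}^m_A(K,P)=0\quad\text{for all }m\ge0\text{ and all projective }P,
\end{equation}
the case $m=0$ included. Let $L=(\cdots\to L_1\to L_0\to0)$ be a projective resolution of $K$ with $K$ deleted. Then $\operatorname{Hom}(L,P)$ is exact for every projective $P$, while $\operatorname{Hom}(L,K)$ has the cohomology $\operatorname{End}(K)\ne0$ in degree $0$. This is the behavior we want, except that $L$ is not exact at $L_0$. The goal of this section is to find $A$ and $K$.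

Such a $K$ has infinite projective dimension, by Lemma~\ref{lem:finitepd} applied to $P^\bullet=L$ and $Z=K$. We shall see in Lemma~\ref{lem:pdlim} that a colimit of projectives over a directed set of size at most $\aleph_n$ has projective dimension at most $n+1$. So we look for a colimit of projectives over a directed set of size $\aleph_\omega$, and we begin with rings built from directed sets.

\subsection*{Semilattice algebras}
Fix a field $k$ and write $\otimes=\otimes_k$. Let $I$ be a partially ordered set with a least element $0$ in which any two elements $i,j$ have a least upper bound $i\vee j$. Let $k[I]$ be the commutative $k$-algebra with basis $\{e_i:i\in I\}$ and $e_ie_j=e_{i\vee j}$; its identity is $e_0$. The algebra map $k[I]\to k$, $e_i\mapsto1$, is the \emph{augmentation}, and it makes $k$ a $k[I]$-module. For a $k[I]$-module $M$, evaluation at $1$ gives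
\begin{equation}\label{eq:fixed}
\operatorname{Hom}_{k[I]}(k,M)\cong\{x\in M: e_ix=x\text{ for all }i\in I\}.
\end{equation}
For the componentwise order on a product, $e_{(i,j)}\mapsto e_i\otimes e_j$ is an isomorphism $k[I\times J]\cong k[I]\otimes k[J]$ of augmented algebras. A nonzero ordinal $\kappa$ is such a set, with $\alpha\vee\beta=\max(\alpha,\beta)$.

Recall that a ring is \emph{von Neumann regular} if every element $a$ satisfies $a=aba$ for some $b$.

\begin{lemma}\label{lem:semilattice}
Let $A=k[I]$.
\begin{itemize}
\item[(a)] $k\cong\varinjlim_{i\in I}e_iA$, where $e_iA\to e_jA$ is multiplication by $e_j$ for $i\le j$. In particular $k$ is flat.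
\item[(b)] $A$ is von Neumann regular, and every finitely generated ideal of $A$ is generated by an idempotent.
\item[(c)] If $|I|\le\mu$ with $\mu$ infinite, then $k$ has a free resolution over $A$ with all ranks at most $\mu$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The set $I$ is directed. The restrictions $e_iA\to k$ of the augmentation are onto and compatible with the transition maps. If $a=\sum_jc_je_j\in e_iA$ has augmentation $\sum_jc_j=0$, take $l\ge i$ above the finitely many $j$ that occur; then $e_la=(\sum_jc_j)e_l=0$. So the induced map from the colimit is bijective. Each $e_iA$ is a direct summand of $A$, and directed colimits of flat modules are flat.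

(b) An element $a$ lies in a subalgebra generated by finitely many idempotents. That subalgebra is a quotient of $k[x_1,\dots,x_s]/(x_1^2-x_1,\dots,x_s^2-x_s)\cong k^{2^s}$, hence isomorphic to some $k^r$, where $b$ is found coordinatewise. If $a=aba$, then $ab$ is an idempotent with $aA=abA$; and two idempotents $\eta,\eta'$ generate the same ideal as the idempotent $\eta+\eta'-\eta\eta'$.

(c) A free module of rank at most $\mu$ has $k$-dimension at most $\mu$, so each of its submodules is generated by at most $\mu$ elements. Build the resolution step by step.
\end{proof}

\subsection*{The first two stages by hand}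
In $k[\kappa]$ the ideal $e_\gamma k[\kappa]$ is spanned by the $e_\beta$ with $\beta\ge\gamma$. Everything below plays this lower bound on supports against an upper bound that comes from counting.

\begin{example}\label{ex:omega}
Let $B=k[\omega]$. By Lemma~\ref{lem:semilattice}(a), the telescope \eqref{eq:telescope} with $M_r=e_rB$ is a projective resolution of $k$ of length $1$. For a $B$-module $M$ we have $\operatorname{Hom}_B(e_rB,M)=e_rM$, so $\operatorname{Hom}_B(k,M)$ and $\operatorname{Ext}^1_B(k,M)$ are the kernel and cokernel of
\[
\theta^*\colon\prod_re_rM\to\prod_re_rM,\qquad(a_r)_r\mapsto(a_r-a_{r+1})_r .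
\]
The kernel is $\bigcap_re_rM$. If $M$ is free, this is $0$: an element of $M$ involves only finitely many $e_s$, and an element of $e_rM$ involves only $e_s$ with $s\ge r$. So \eqref{eq:wish} holds for $m=0$.

It fails for $m=1$. Take $M=B$ and suppose $a_r-a_{r+1}=e_r$ with $a_r\in e_rB$ for all $r$. Then $a_0=e_0+\dots+e_r+a_{r+1}$, so $e_r$ has coefficient $1$ in $a_0$ for every $r$, which is impossible. The obstruction is the infinite sum $\sum_re_r$, which does not exist in $B$.

To remove the obstruction, we tensor with a second algebra $C=k[\kappa]$, with basis $e'_\beta$. Let $M$ be a free $B\otimes C$-module. Lemma~\ref{lem:change} below and \eqref{eq:fixed} identify $\operatorname{Ext}^1_{B\otimes C}(k,M)$ with the classes in $\operatorname{coker}\theta^*$ that are fixed by all $e'_\gamma$.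

For $\kappa=\omega$ such classes survive. Let $M=B\otimes C$ and $b_r=e_r\otimes e'_r$. The class of $(b_r)_r$ is nonzero by the argument above, now with the coefficients of $e_r\otimes e'_r$. It is fixed by $e'_\gamma$: the sequence $c_r=e'_\gamma b_r-b_r\in e_rM$ vanishes for $r\ge\gamma$, so it equals $\theta^*$ of the sequence $a_r=\sum_{s\ge r}c_s$.

For $\kappa=\omega_1$ this diagonal is not available. A sequence $(b_r)_r$ involves only countably many $e'_\beta$, so all of them have $\beta<\gamma$ for some $\gamma<\omega_1$, whereas $(e'_\gamma b_r)_r$ involves only $\beta\ge\gamma$. A class that is represented both below and above $\gamma$ is zero, as one sees by projecting to the part below $\gamma$. So over $k[\omega]\otimes k[\omega_1]$, condition \eqref{eq:wish} holds for $m\le1$. Lemma~\ref{lem:depth} repeats this argument at every stage: each new factor, taken longer than everything needed to describe a cocycle over the previous factors, removes one more degree.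
\end{example}

\subsection*{The general stage}
The next lemma computes the first possibly nonzero Ext over a tensor product. If $M$ is a $B\otimes C$-module, multiplication by $c\in C$ is a $B$-linear endomorphism of $M$, and by functoriality it makes $\operatorname{Ext}^t_B(k,M)$ a $C$-module.

\begin{lemma}\label{lem:change}
Let $B,C$ be augmented commutative $k$-algebras, $M$ a $B\otimes C$-module and $r\ge0$ with $\operatorname{Ext}^t_B(k,M)=0$ for all $t<r$. Then $\operatorname{Ext}^t_{B\otimes C}(k,M)=0$ for all $t<r$, and
\[
\operatorname{Ext}^r_{B\otimes C}(k,M)\cong\operatorname{Hom}_C\bigl(k,\operatorname{Ext}^r_B(k,M)\bigr).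
\]
\end{lemma}

\begin{proof}
Let $M\to J^\bullet$ be an injective resolution over $B\otimes C$. As $B\otimes C$ is free over $B$, the functor $\operatorname{Hom}_B(-,J^t)\cong\operatorname{Hom}_{B\otimes C}(-\otimes C,J^t)$ is exact. So $J^\bullet$ is also an injective resolution over $B$, and the complex of $C$-modules $H^\bullet=\operatorname{Hom}_B(k,J^\bullet)$ has cohomology $\operatorname{Ext}^t_B(k,M)$. For a $C$-module $V$ we have $\operatorname{Hom}_C(V,H^t)\cong\operatorname{Hom}_{B\otimes C}(k\otimes V,J^t)$, which is exact in $V$. Hence $H^t$ is injective over $C$, and, with $V=k$ and $\Phi=\operatorname{Hom}_C(k,-)$, the complex $\Phi H^\bullet$ has cohomology $\operatorname{Ext}^t_{B\otimes C}(k,M)$.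

Let $Z^t\supseteq D^t$ be the cocycles and coboundaries in $H^t$; here $D^0=0$. For $t<r$ we have $Z^t=D^t$, so $0\to D^t\to H^t\to D^{t+1}\to0$ is exact. If $D^t$ is injective, this sequence splits and $D^{t+1}$ is injective. By induction $D^0,\dots,D^r$ are injective and the maps $H^{t-1}\to D^t$ are split surjections for $1\le t\le r$. Fix $t\le r$. The cocycles of $\Phi H^\bullet$ in degree $t$ are $\Phi Z^t$, since $\Phi$ is left exact, and the coboundaries are $\Phi D^t$, since $\Phi$ preserves split surjections. Finally $0\to D^t\to Z^t\to Z^t/D^t\to0$ splits, so $\Phi Z^t/\Phi D^t\cong\Phi(Z^t/D^t)=\operatorname{Hom}_C(k,\operatorname{Ext}^t_B(k,M))$.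
\end{proof}

Let $B_n=k[\omega_0\times\dots\times\omega_{n-1}]$, so that $B_0=k$ and $B_{n+1}=B_n\otimes k[\omega_n]$.

\begin{lemma}\label{lem:depth}
$\operatorname{Ext}^t_{B_n}(k,M)=0$ for all $t<n$ and all free $B_n$-modules $M$.
\end{lemma}

\begin{proof}
Induction on $n$; for $n=0$ there is nothing to prove. Assume the claim for $n$. Write $B=B_n$, $\kappa=\omega_n$ and $C=k[\kappa]$, with basis $e_\beta$, and let
\[
M=(B\otimes C)^{(S)}=\bigoplus_{\beta<\kappa}B^{(S)}e_\beta .
\]
As $M$ is free over $B$, the induction hypothesis gives $\operatorname{Ext}^t_B(k,M)=0$ for $t<n$. By Lemma~\ref{lem:change} and \eqref{eq:fixed} it remains to show: if $\tau\in\operatorname{Ext}^n_B(k,M)$ satisfies $e_\alpha\tau=\tau$ for all $\alpha<\kappa$, then $\tau=0$.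

The $B$-module $k$ has a free resolution $L$ with all ranks less than $\aleph_n$. For $n=0$ take $L_0=k$ and $L_t=0$ for $t>0$; for $n\ge1$ apply Lemma~\ref{lem:semilattice}(c) with $\mu=\aleph_{n-1}$. Represent $\tau$ by a cocycle $c\colon L_n\to M$. Each basis element of $L_n$ is sent into a sum of finitely many $B^{(S)}e_\beta$, and there are fewer than $\aleph_n$ basis elements. Since $\kappa$ is regular, there is $\gamma<\kappa$ with $c(L_n)\subseteq\bigoplus_{\beta<\gamma}B^{(S)}e_\beta$. Let $\rho\colon M\to M$ be the $B$-linear projection onto this submodule that kills $B^{(S)}e_\beta$ for $\beta\ge\gamma$, and let $\rho_*$ be the induced map on $\operatorname{Ext}^n_B(k,M)$. From $\rho c=c$ we get $\rho_*\tau=\tau$. From $e_\gamma M\subseteq\bigoplus_{\beta\ge\gamma}B^{(S)}e_\beta$ we get $\rho e_\gamma=0$ on $M$. Hence $\tau=\rho_*\tau=\rho_*(e_\gamma\tau)=(\rho e_\gamma)_*\tau=0$.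
\end{proof}

To remove all degrees we use all factors. Let $I$ be the set of sequences $(i_m)_{m<\omega}$ with $i_m<\omega_m$ and $i_m=0$ for all but finitely many $m$, ordered componentwise, and let
\[
A=k[I].
\]
For each $n$, splitting a sequence at $n$ gives $A=B_n\otimes C_n$, where $C_n$ is the semilattice algebra of the tails $(i_m)_{m\ge n}$. The set $I$ is the union of the sets $\omega_0\times\dots\times\omega_{n}$, of size $\aleph_n$, so $|I|=\aleph_\omega$.

\begin{proposition}\label{prop:A}
$\operatorname{Ext}^m_A(k,P)=0$ for every $m\ge0$ and every projective $A$-module $P$. Moreover, $k$ is a flat $A$-module and $A$ is von Neumann regular.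
\end{proposition}

\begin{proof}
A projective module is a direct summand of a free one, so let $P$ be free. Given $m$, choose $n>m$. As $A=B_n\otimes C_n$ is free over $B_n$, so is $P$, and Lemma~\ref{lem:depth} gives $\operatorname{Ext}^t_{B_n}(k,P)=0$ for $t<n$. Lemma~\ref{lem:change} with $r=n$ gives $\operatorname{Ext}^m_A(k,P)=0$. The rest is Lemma~\ref{lem:semilattice}.
\end{proof}

\section{Making the complex exact}\label{sec:ring}

By Lemma~\ref{lem:semilattice}(c) there is a free resolution $\cdots\to L_1\xrightarrow{d_1}L_0\to k\to0$ over $A$ with all ranks at most $\aleph_\omega$. We fold it into one module. Let $X=\bigoplus_{i\ge0}L_i$, a free $A$-module, and let $d\colon X\to X$ be $d_i$ on $L_i$ for $i\ge1$ and $0$ on $L_0$; then $d^2=0$. Let $W$ be an $A$-module. A map $g\in\operatorname{Hom}_A(X,W)=\prod_i\operatorname{Hom}_A(L_i,W)$ is a family $(g_i)$; it satisfies $gd=0$ if and only if $g_id_{i+1}=0$ for all $i$, and $hd$ is the family $(0,h_0d_1,h_1d_2,\dots)$. Therefore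
\begin{equation}\label{eq:fold}
\frac{\{g\in\operatorname{Hom}_A(X,W):gd=0\}}{\{hd:h\in\operatorname{Hom}_A(X,W)\}}\cong\prod_{i\ge0}\operatorname{Ext}^i_A(k,W).
\end{equation}
This vanishes for projective $W$ and not for $W=k$, but $\ker d/\operatorname{im}d\cong k$.

\subsection*{The idea}
A complex becomes exact when one passes to the cone of its identity map. Here this is $X\oplus X$ with
\[
\delta(x,y)=(dx+y,-dy).
\]
The first copy $X\oplus0$ is a subcomplex with differential $d$, and the quotient is $X$ with differential $-d$. But the cone loses all information: $s(x,y)=(0,x)$ satisfies $\delta s+s\delta=1$, so $\operatorname{Hom}_A(-,W)$ leaves the cone exact for every $W$. The information is retained if only those maps $X\oplus X\to W$ are allowed that vanish on the first copy, for they form the complex in \eqref{eq:fold} up to sign. This restriction can be forced by enlarging the ring. We adjoin an idempotent $p$ so that the first copy of $X$ lies in the cyclic projective module $pT$, while $Wp=0$; then a $T$-linear map to $W$ kills $p$, and with it $X$. The differential $d$ of the first copy must extend to an endomorphism of $pT$ of square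 zero, that is, to an element $\varepsilon\in pTp$ with $\varepsilon^2=0$. The smallest choice is $pTp=\Lambda=k[\varepsilon]/(\varepsilon^2)$. On the new component the differential is multiplication by $\varepsilon$, so this component is the complete resolution \eqref{eq:dualnumbers} and creates no new obstruction.

\subsection*{The ring $T$}
Since $d$ is $A$-linear and $d^2=0$, the rule $\varepsilon x=dx$ makes $X$ a $\Lambda$-$A$-bimodule. Let $T$ be the $k$-algebra
\[
T=\begin{pmatrix}\Lambda&X\\0&A\end{pmatrix},\qquad
\begin{pmatrix}\lambda&x\\0&a\end{pmatrix}\begin{pmatrix}\lambda'&x'\\0&a'\end{pmatrix}=\begin{pmatrix}\lambda\lambda'&\lambda x'+xa'\\0&aa'\end{pmatrix},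
\]
with diagonal idempotents $p$ (upper left) and $q$ (lower right). A right $T$-module $M$ decomposes as $Mp\oplus Mq$, and this identifies right $T$-modules with triples $(U,W,\varphi)$, where $U$ is a $\Lambda$-module, $W$ is an $A$-module and $\varphi\colon U\otimes_\Lambda X\to W$ is $A$-linear. The action on $U\oplus W$ is
\[
(u,w)\begin{pmatrix}\lambda&x\\0&a\end{pmatrix}=\bigl(u\lambda,\ \varphi(u\otimes x)+wa\bigr).
\]
A morphism $(U,W,\varphi)\to(U',W',\varphi')$ is a pair $(\alpha,\beta)$ of a $\Lambda$-linear and an $A$-linear map with $\beta\varphi=\varphi'(\alpha\otimes1)$. Exactness, direct sums and colimits are computed componentwise. We have $T=pT\oplus qT$ with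
\[
pT=(\Lambda,X,\mathrm{id}),\qquad qT=(0,A,0),
\]
where $\Lambda\otimes_\Lambda X=X$. The functor $W\mapsto(0,W,0)$ sends $A$ to $qT$ and preserves direct sums and colimits. So it sends projective $A$-modules to projective $T$-modules.

\subsection*{The modules $G$ and $N$}
Define
\[
G=(\Lambda,X\oplus X,\varphi_G),\quad\varphi_G(1\otimes x)=(x,0);\qquad N=(k,X,\varphi_N),\quad\varphi_N(1\otimes x)=dx,
\]
where $k=\Lambda/(\varepsilon)$. The map $\varphi_N$ is well defined because $k\otimes_\Lambda X=X/dX$ and $d^2=0$. The module $G=pT\oplus(0,X,0)$ is projective because $X$ is free over $A$.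

\begin{lemma}\label{lem:ses}
There is an exact sequence $0\to N\xrightarrow{\iota}G\xrightarrow{\pi}N\to0$ with
\[
\iota=\bigl(1\mapsto\varepsilon,\ x\mapsto(x,-dx)\bigr),\qquad\pi=\bigl(1\mapsto1,\ (x,y)\mapsto dx+y\bigr).
\]
\end{lemma}

\begin{proof}
Write $\iota=(\iota_1,\iota_2)$ and $\pi=(\pi_1,\pi_2)$. For $\iota$ we compute $\varphi_G(\iota_1(1)\otimes x)=\varphi_G(\varepsilon\otimes x)=\varphi_G(1\otimes dx)=(dx,0)$ and $\iota_2\varphi_N(1\otimes x)=(dx,-d\,dx)=(dx,0)$. For $\pi$ we compute $\pi_2\varphi_G(1\otimes x)=\pi_2(x,0)=dx=\varphi_N(\pi_1(1)\otimes x)$. Every element of $\Lambda\otimes_\Lambda X$ and of $k\otimes_\Lambda X$ has the form $1\otimes x$, so both pairs are morphisms. The first components form the exact sequence $0\to k\xrightarrow{\varepsilon}\Lambda\to k\to0$. In the second components $\iota_2$ is injective, and $\pi_2$ is onto with kernel $\{(x,-dx):x\in X\}=\operatorname{im}\iota_2$.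
\end{proof}

The composite $\iota\pi$ is multiplication by $\varepsilon$ on $\Lambda$ and the cone differential $\delta$ on $X\oplus X$, as planned. Every triple $(U,W,\varphi)$ is an extension of $(U,0,0)$ by $(0,W,0)$, so we compute $\operatorname{Ext}^1_T(N,-)$ on modules of these two kinds.

\begin{lemma}\label{lem:ext}
For every $A$-module $W$ and every $\Lambda$-module $U$,
\[
\operatorname{Ext}^1_T\bigl(N,(0,W,0)\bigr)\cong\prod_{i\ge0}\operatorname{Ext}^i_A(k,W),\qquad
\operatorname{Ext}^1_T\bigl(N,(U,0,0)\bigr)\cong\{u\in U:u\varepsilon=0\}/U\varepsilon .
\]
\end{lemma}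

\begin{proof}
By Lemma~\ref{lem:criterion}(b) we compute the cokernel of $\iota^*$. A morphism $N\to(0,W,0)$ is an $A$-linear $g\colon X\to W$ with $g\varphi_N=0$, that is, $gd=0$. A morphism $G\to(0,W,0)$ is an $A$-linear map $X\oplus X\to W$ that vanishes on $\operatorname{im}\varphi_G=X\oplus0$, hence has the form $(x,y)\mapsto h(y)$ with $h\colon X\to W$ arbitrary. Its composite with $\iota$ is $x\mapsto h(-dx)$. So the cokernel is the left side of \eqref{eq:fold}.

For the target $(U,0,0)$ the compatibility condition is empty. So $\operatorname{Hom}_T(N,(U,0,0))=\operatorname{Hom}_\Lambda(k,U)=\{u:u\varepsilon=0\}$ and $\operatorname{Hom}_T(G,(U,0,0))=\operatorname{Hom}_\Lambda(\Lambda,U)=U$, and $\iota^*(u)=u\varepsilon$.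
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}\textup{(1)} and \textup{(2)}]
(1) Every projective module is a direct summand of some $T^{(S)}=(pT)^{(S)}\oplus(qT)^{(S)}$. For the second summand, $(qT)^{(S)}=(0,A^{(S)},0)$, and $\operatorname{Ext}^1_T(N,-)$ vanishes on it by Lemma~\ref{lem:ext} and Proposition~\ref{prop:A}. For the first summand consider the exact sequence
\[
0\to(0,X^{(S)},0)\to(pT)^{(S)}\to(\Lambda^{(S)},0,0)\to0 .
\]
The functor $\operatorname{Ext}^1_T(N,-)$ vanishes on the left term for the same reason, $X^{(S)}$ being free over $A$. It vanishes on the right term by Lemma~\ref{lem:ext}, since in $\Lambda^{(S)}$ the elements killed by $\varepsilon$ are the multiples of $\varepsilon$. So it vanishes on the middle term. By Lemma~\ref{lem:criterion}(b), $G^\bullet$ is a complete resolution of $N$.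

(2) Let $F=(0,k,0)$. By Lemma~\ref{lem:semilattice}(a), $F=\varinjlim_{i\in I}(0,e_iA,0)$ is a directed colimit of projective $T$-modules, hence flat. By Lemma~\ref{lem:ext}, $\operatorname{Ext}^1_T(N,F)\cong\prod_i\operatorname{Ext}^i_A(k,k)$ has the factor $\operatorname{Hom}_A(k,k)\ne0$. By Lemma~\ref{lem:criterion}(a), no exact sequence of projectives with $N=\ker(P^0\to P^1)$ stays exact under $\operatorname{Hom}_T(-,F)$. So $N$ is not strongly Gorenstein flat.
\end{proof}

\begin{remark}
Lemmas~\ref{lem:ses} and \ref{lem:ext} use nothing about $A$ beyond the resolution $L$. The first formula of Lemma~\ref{lem:ext} shows that (1) needs the vanishing in Proposition~\ref{prop:A} in every degree. If $A$ is replaced by $k$, with $X=k$ and $d=0$, then $\operatorname{Ext}^1_T(N,qT)\cong\operatorname{Hom}_k(k,k)\neq0$; if $A$ is replaced by $k[\omega]$, then $\operatorname{Ext}^1_T(N,qT)\ne0$ by Example~\ref{ex:omega}. In both cases $N$ is not Gorenstein projective.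
\end{remark}

\section{Duality, coherence and size}\label{sec:rest}

\begin{proof}[Proof of Theorem~\ref{thm:A}\textup{(3)}]
The flat module $F=(0,k,0)$ is one-dimensional over $k$, so it is the dual of its dual, and this turns Ext into Tor. Let $D=\operatorname{Hom}_k(-,k)$, an exact functor that exchanges left and right $T$-modules, and let $E=DF$. The functor $\operatorname{Hom}_T(-,E)\cong D(F\otimes_T-)$ is exact because $F$ is flat, so the left module $E$ is injective. Applying $\operatorname{Hom}_T(-,DE)\cong D(-\otimes_TE)$ to a projective resolution of $N$ gives $\operatorname{Ext}^1_T(N,DE)\cong D\operatorname{Tor}^T_1(N,E)$. Since $DE=DDF\cong F$, part (2) gives $\operatorname{Tor}^T_1(N,E)\ne0$. By Lemma~\ref{lem:criterion}(a), $N$ is not Gorenstein flat.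
\end{proof}

A ring is \emph{left coherent} if every finitely generated left ideal is finitely presented. To show that a module is finitely presented it suffices to find a surjection $P\to M$ from a finitely generated projective module with finitely generated kernel $K$: if $P\oplus P'$ is free of finite rank, then $P\oplus P'\to M$ has the finitely generated kernel $K\oplus P'$. The difficulty in $T$ is that $X$ is not finitely generated over $\Lambda$, so relations inside $X$ must be shown to come from relations in $A$. This is the only place where von Neumann regularity of $A$ is used.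

\begin{proof}[Proof of Theorem~\ref{thm:A}\textup{(4)}]
A left $T$-module $M$ decomposes as $pM\oplus qM$; we record it as the pair $(pM,qM)$ of a $\Lambda$-module and an $A$-module, and $X=pTq$ acts by a map $X\otimes_AqM\to pM$. Thus $Tp=(\Lambda,0)$, $Tq=(X,A)$ and $T=(\Lambda\oplus X,A)$.

Let $\mathfrak a=(V,W)$ be a finitely generated left ideal, so $V\subseteq\Lambda\oplus X$ and $W\subseteq A$. Replacing each generator $t$ by $qt$ and $pt$, we obtain a surjection $\sigma\colon(Tq)^m\oplus(Tp)^r\to\mathfrak a$. Its $q$-component is a surjection $\sigma_q\colon A^m\to W$. By Lemma~\ref{lem:semilattice}(b), $W$ is a direct summand of $A$. In particular $W$ is projective, so $A^m=K\oplus W'$, where $K=\ker\sigma_q$ is finitely generated and $\sigma_q$ maps $W'$ isomorphically onto $W$. With $X^m=X\otimes_AA^m$ this gives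
\[
(Tq)^m=(X\otimes_AK,K)\oplus(X\otimes_AW',W').
\]
The first summand is generated as a $T$-module by finitely many generators of $K$, and so it lies in $\ker\sigma$. Hence $\ker\sigma=(X\otimes_AK,K)\oplus K'$, where $K'$ is the kernel of $\sigma$ on $(X\otimes_AW',W')\oplus(\Lambda^r,0)$.

The $q$-component of $K'$ is zero, since $\sigma_q$ is injective on $W'$. The $p$-component is a $\Lambda$-submodule of $(X\otimes_AW')\oplus\Lambda^r$. By $T$-linearity $\sigma(x\otimes w)=x\sigma_q(w)$, so on $X\otimes_AW'$ the map $\sigma$ is the composite $X\otimes_AW'\cong X\otimes_AW\to X\otimes_AA=X$. It is injective because $W$ is a direct summand of $A$. So $K'$ meets $X\otimes_AW'$ in $0$ and projects injectively to $\Lambda^r$. Thus $\dim_kK'\le2r$, the kernel of $\sigma$ is finitely generated, and $\mathfrak a$ is finitely presented.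

Now let $|k|\le\aleph_\omega$. Since $|I|=\aleph_\omega$, we have $|A|=\aleph_\omega$. The free $A$-module $X$ has rank at most $\aleph_\omega$, so $|X|\le\aleph_\omega$ and $|T|=\aleph_\omega$. The module $G=pT\oplus(0,X,0)$ is generated by $p$ and a basis of $X$.
\end{proof}

This completes the proof of Theorem~\ref{thm:A}.

\section{No counterexample below $\aleph_\omega$}\label{sec:sharp}

Both parts of Theorem~\ref{thm:B} reduce to Lemma~\ref{lem:finitepd} through a bound on the projective dimension of small directed colimits. We use the following textbook fact.

\medskip\noindent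
\emph{Auslander's lemma.} Let $M=\bigcup_{\alpha<\lambda}M_\alpha$ be the union of an increasing chain of submodules indexed by an ordinal $\lambda$ which is continuous, that is, $M_\beta=\bigcup_{\alpha<\beta}M_\alpha$ for limit ordinals $\beta<\lambda$. If $\operatorname{pd}M_0\le s$ and $\operatorname{pd}M_{\alpha+1}/M_\alpha\le s$ whenever $\alpha+1<\lambda$, then $\operatorname{pd}M\le s$.
\medskip

In this section $I$ is an arbitrary directed set. Fix $u\colon I\times I\to I$ with $u(i,j)\ge i,j$. The \emph{closure} under $u$ of a nonempty subset $J$ is directed and has size at most $\max(|J|,\aleph_0)$, and closure commutes with unions of chains. For a direct system $(M_i)_{i\in I}$ with transition maps $\mu_{ij}$ and a directed $J\subseteq I$ put $M_J=\varinjlim_{j\in J}M_j$; for $J\subseteq J'$ there are compatible maps $M_J\to M_{J'}\to M_I$. An element of $M_j$ that becomes zero in $M_I$ becomes zero in some $M_i$ with $i\ge j$.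

\subsection*{Small directed colimits}
The following lemma is well known. One would like to write $I$ as a chain of smaller directed sets $I_\alpha$ and apply Auslander's lemma, but the maps $M_{I_\alpha}\to M_I$ need not be injective. The remedy is a resolution that depends on the index set through inclusions, so that the syzygies form a chain.

\begin{lemma}\label{lem:pdlim}
If $|I|\le\aleph_n$ and all $M_i$ are projective, then $\operatorname{pd}M_I\le n+1$.
\end{lemma}

\begin{proof}
Induction on $n$. For $n=0$ enumerate $I=\{j_r:r<\omega\}$, with repetitions if needed, and put $i_0=j_0$, $i_{r+1}=u(i_r,j_{r+1})$. The sequence $i_0\le i_1\le\cdots$ is cofinal, so $M_I=\varinjlim M_{i_r}$, and the telescope \eqref{eq:telescope} is a projective resolution of length $1$.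

Let $n\ge1$. For $J\subseteq I$ and $s\ge0$ let $\mathcal B_s(J)=\bigoplus M_{i_0}$, the sum over all chains $i_0\le\dots\le i_s$ in $J$, with elements written $(x;i_0,\dots,i_s)$. For $s\ge1$ define
\[
\partial(x;i_0,\dots,i_s)=(\mu_{i_0i_1}x;i_1,\dots,i_s)+\sum_{t=1}^s(-1)^t(x;i_0,\dots,\widehat{i_t},\dots,i_s);
\]
as for every alternating sum of face maps, $\partial^2=0$. We claim that for directed $J$ the complex $\mathcal B_\bullet(J)$, with the natural map $\mathcal B_0(J)\to M_J$, is a projective resolution of $M_J$. Suppose first that $J$ has a greatest element $j$, so that $M_J=M_j$ and the augmentation is $(x;i_0)\mapsto\mu_{i_0j}x$. Put $h(x)=(x;j)$ on $M_j$ and $h(\xi)=(-1)^{s+1}(\xi,j)$ on $\mathcal B_s(J)$, where $(\xi,j)$ appends $j$ to the chains. Let $\partial$ also denote the augmentation. For $s\ge1$ we have $\partial(\xi,j)=(\partial\xi,j)+(-1)^{s+1}\xi$, so $\partial h\xi=(-1)^{s+1}(\partial\xi,j)+\xi=\xi-h\partial\xi$. For $\xi=(x;i_0)$ we have $\partial h\xi=\xi-(\mu_{i_0j}x;j)=\xi-h\partial\xi$, and $\partial h=1$ on $M_j$. So the augmented complex is exact. For general directed $J$, the augmented complex is the directed colimit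 over $j\in J$ of the augmented complexes of the sets $\{i\in J:i\le j\}$, and directed colimits are exact. This proves the claim.

Enumerate $I=\{i_\xi:\xi<\omega_n\}$, with repetitions if needed, and for $\alpha<\omega_n$ let $I_\alpha$ be the closure of $\{i_\xi:\xi<1+\alpha\}$. The $I_\alpha$ form a continuous increasing chain of directed sets with union $I$, and $|I_\alpha|\le\aleph_{n-1}$. Let $\Omega_\alpha=\partial\mathcal B_n(I_\alpha)$ and $\Omega=\partial\mathcal B_n(I)$, all inside $\mathcal B_{n-1}(I)$. In the exact sequence
\[
0\to\Omega_\alpha\to\mathcal B_{n-1}(I_\alpha)\to\dots\to\mathcal B_0(I_\alpha)\to M_{I_\alpha}\to0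
\]
we have $\operatorname{pd}M_{I_\alpha}\le n$ by induction, so $\Omega_\alpha$ is projective, and therefore $\operatorname{pd}\Omega_{\alpha+1}/\Omega_\alpha\le1$. The $\Omega_\alpha$ form a continuous chain with union $\Omega$, because the $\mathcal B_n(I_\alpha)$ form one with union $\mathcal B_n(I)$. Auslander's lemma gives $\operatorname{pd}\Omega\le1$, and the same sequence for $I$ gives $\operatorname{pd}M_I\le n+1$.
\end{proof}

\subsection*{Small rings}
A flat module over a small ring need not be small, but it can be filtered by small flat modules. The tool is purity. A submodule $S\subseteq M$ is \emph{pure} if $S\otimes_RV\to M\otimes_RV$ is injective for every left module $V$; equivalently, every finite system of equations $\sum_jx_jr_{jl}=s_l$ with $r_{jl}\in R$, $s_l\in S$ that is solvable in $M$ is solvable in $S$. If $M$ is flat and $S$ is pure, then $M/S$ and $S$ are flat, since $\operatorname{Tor}_1(M/S,V)=\ker(S\otimes_RV\to M\otimes_RV)=0$ and $\operatorname{Tor}_1(S,V)\cong\operatorname{Tor}_2(M/S,V)=0$.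

\begin{proposition}[Gruson--Jensen \cite{GJ}]\label{prop:GJ}
If $|R|\le\aleph_n$, then every flat $R$-module has projective dimension at most $n+1$.
\end{proposition}

\begin{proof}
\emph{Small flat modules.} Let $S$ be flat with $|S|\le\aleph_n$, and write $S=\varinjlim_{i\in I}F_i$ by Lazard's theorem; then $|F_i|\le\aleph_n$. For each element of $S$ choose an index $i$ such that the element comes from $F_i$, and let $J_0$ be the closure of the chosen indices. Given $J_m$ of size at most $\aleph_n$, choose for each $j\in J_m$ and each $x\in F_j$ that becomes zero in $S$ an index $i\ge j$ with $\mu_{ji}x=0$, and let $J_{m+1}$ be the closure of $J_m$ and these indices. Then $J=\bigcup_mJ_m$ is directed of size at most $\aleph_n$, and $F_J\to S$ is bijective. By Lemma~\ref{lem:pdlim}, $\operatorname{pd}S\le n+1$.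

\emph{Small pure submodules.} Every element $y$ of a module $M$ lies in a pure submodule of size at most $\aleph_n$. Let $S_0=yR$. Given $S_m$ of size at most $\aleph_n$, there are at most $\aleph_n$ finite systems with constants in $S_m$. Choose a solution for each one that is solvable in $M$, and let $S_{m+1}$ be generated by $S_m$ and these solutions. Then $\bigcup_mS_m$ is pure.

\emph{Filtration.} Let $F$ be flat and enumerate $F=\{y_\alpha:\alpha<\lambda\}$ with $\lambda$ an infinite cardinal. We build a continuous chain $(F_\alpha)_{\alpha<\lambda}$ with $F_0=0$ and all $F/F_\alpha$ flat. Given $F_\alpha$, let $F_{\alpha+1}/F_\alpha$ be a pure submodule of $F/F_\alpha$ of size at most $\aleph_n$ that contains $y_\alpha+F_\alpha$. Then $F_{\alpha+1}/F_\alpha$ and $F/F_{\alpha+1}$ are flat. At a limit ordinal $\beta$ take the union; then $F/F_\beta=\varinjlim_{\alpha<\beta}F/F_\alpha$ is flat. The chain has union $F$, and its successive quotients have projective dimension at most $n+1$ by the first step. Auslander's lemma finishes the proof.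
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(a)}]
Let $P^\bullet$ be a complete resolution of $M$ and let $F$ be flat. By Proposition~\ref{prop:GJ} and Lemma~\ref{lem:finitepd}, $\operatorname{Hom}(P^\bullet,F)$ is exact, so $M$ is strongly Gorenstein flat. Every cardinal below $\aleph_\omega$ is at most $\aleph_n$ for some $n$, and Theorem~\ref{thm:A} with a countable field gives a counterexample ring of cardinality $\aleph_\omega$.
\end{proof}

\subsection*{Small complete resolutions}
Over an arbitrary ring a flat module $F$ may have infinite projective dimension. But a single cocycle on a small module sees only a small part of a direct system for $F$, and Lemma~\ref{lem:pdlim} applies to that part.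

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(b)}]
Let $F=\varinjlim_{i\in I}F_i$ as in Lazard's theorem. Let $\partial$ be the differential of $P^\bullet$, and let $g\colon P^r\to F$ satisfy $g\partial=0$ on $P^{r-1}$. We must find $\bar h\colon P^{r+1}\to F$ with $g=\bar h\partial$.

\emph{Lifting $g$.} The module $P^r$ is a direct summand of a free module $\widetilde P$ with at most $\aleph_n$ basis elements, and $g$ extends to $\widetilde P$. The image of each basis element comes from some $F_j$. Let $J$ be the closure of a nonempty set of at most $\aleph_n$ indices that contains these $j$. Lifting the basis elements to $F_J$ and restricting to $P^r$ gives $g'\colon P^r\to F_J$ whose composite with $F_J\to F$ is $g$.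

\emph{Making the lift a cocycle.} The map $g'\partial\colon P^{r-1}\to F_J$ need not vanish, but it vanishes in $F$. Take at most $\aleph_n$ generators of $P^{r-1}$. The image of a generator under $g'\partial$ is represented by an element of some $F_j$, $j\in J$, which becomes zero in $F$ and hence in some $F_i$ with $i\ge j$. Let $J'$ be the closure of $J$ and these indices $i$; then $|J'|\le\aleph_n$. The composite $g''\colon P^r\to F_J\to F_{J'}$ still lifts $g$, and $g''\partial$ kills all generators, so $g''\partial=0$.

\emph{Conclusion.} By Lemma~\ref{lem:pdlim}, $\operatorname{pd}F_{J'}\le n+1$, so $\operatorname{Hom}(P^\bullet,F_{J'})$ is exact by Lemma~\ref{lem:finitepd}. Thus $g''=h\partial$ with $h\colon P^{r+1}\to F_{J'}$, and the composite $\bar h$ of $h$ with $F_{J'}\to F$ satisfies $g=\bar h\partial$.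

For $\aleph_\omega$ in place of $\aleph_n$, take Theorem~\ref{thm:A} with $|k|\le\aleph_\omega$. The complete resolution $G^\bullet$ of $N$ has terms generated by at most $\aleph_\omega$ elements, $\operatorname{Hom}_T(G^\bullet,F)$ is not exact for $F=(0,k,0)$ by Lemma~\ref{lem:criterion}(b), and $N$ is not strongly Gorenstein flat.
\end{proof}

\begin{thebibliography}{9}

\bibitem{GJ}
Gruson and Jensen, \emph{Dimensions cohomologiques reli\'ees aux foncteurs $\varprojlim^{(i)}$}, Lecture Notes in Math.\ 867.

\bibitem{SGF}
\emph{Strongly Gorenstein Flat Modules},
\texttt{https://\allowbreak www-cambridge-org.\allowbreak demo.\allowbreak remotlog.com/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 900D0E628C6AA37A\allowbreak 8F284AE783CBCA5B/\allowbreak S1446788708000761a.pdf/\allowbreak strongly-gorenstein-\allowbreak flat-modules.pdf}.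

\end{thebibliography}
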